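\title{Hermitian form schemes that are not realizable by fields}

\begin{abstract}
Hermitian forms over a division algebra with involution determine a quadratic form scheme, an abstract version of the square class group of a field together with the value sets of binary forms. We show that such a scheme need not be isomorphic to the scheme of any field of characteristic different from $2$. Let $R$ be a real closed field and $C=R(\sqrt{-1})$. Realizability fails for the field of fractions of $C[[x,y]]$ with conjugation of coefficients, and for the quaternion algebra $(-1,-1)_F$ over every formally real function field $F$ of transcendence degree $2$ over $R$; in transcendence degree at most $1$ the scheme of $(-1,-1)_F$ is realizable. The obstruction is a parity condition on valuations of $F$, which records that a realizing field must contain an element playing the role of $\sqrt{x^2+y^2}$.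
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Quadratic form schemes}
Let $E$ be a field of characteristic $\neq2$. Isometry and isotropy of diagonal quadratic forms over $E$ are governed by a small amount of data: the group $E^*/E^{*2}$, the class of $-1$, and for each class $a$ the set of classes represented by $X^2+aY^2$. Indeed, $\langle a_1,a_2\rangle$ and $\langle b_1,b_2\rangle$ are isometric exactly when $a_1a_2$ and $b_1b_2$ have the same class and the first form represents $b_1$; isometries in higher dimension are chains of such binary steps; and $\langle 1,a\rangle$ is isotropic exactly when $a$ has the class of $-1$. A quadratic form scheme is an axiomatic version of these data.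

Consider triples $(g,-1,d)$, where $g$ is an elementary $2$-group (written multiplicatively), $-1$ is a distinguished element of $g$, and $d$ assigns to each $a\in g$ a subgroup $d(a)$ of $g$. A \emph{form} of dimension $n$ is a sequence $\langle a_1,\dots,a_n\rangle$ of elements of $g$. We put $\langle a\rangle\cong\langle b\rangle$ if $a=b$, and $\langle a_1,a_2\rangle\cong\langle b_1,b_2\rangle$ if $a_1a_2=b_1b_2$ and $b_1\in a_1d(a_1a_2)$. For $n\ge3$ we put $\langle a_1,\dots,a_n\rangle\cong\langle b_1,\dots,b_n\rangle$ if there is a finite chain of $n$-dimensional forms from the first to the second in which any two neighbors have at least $n-2$ entries in common and the remaining two entries form equivalent $2$-dimensional forms.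

\begin{definition}\label{def:scheme}
The triple $(g,-1,d)$ is a \emph{quadratic form scheme} if
\begin{enumerate}
\item[(C1)] $a\in d(a)$ for every $a\in g$;
\item[(C2)] $b\in d(a)$ implies $(-1)a\in d((-1)b)$, for all $a,b\in g$;
\item[(C3)] $\bigcup\{d(x): x\in a\,d(ab)\}=\bigcup\{a\,d(ax): x\in d(b)\}$ for all $a,b\in g$;
\item[(C4)] $\langle a_1,\dots,a_n,c\rangle\cong\langle b_1,\dots,b_n,c\rangle$ implies $\langle a_1,\dots,a_n\rangle\cong\langle b_1,\dots,b_n\rangle$.
\end{enumerate}
An \emph{isomorphism} of triples is a group isomorphism that preserves the distinguished element and the map $d$. The \emph{scheme of a field} $E$ of characteristic $\ne2$ has $g=E^*/E^{*2}$, $-1=(-1)E^{*2}$, and $d(a)$ the subgroup of classes represented by $X^2+aY^2$ over $E$. A triple is \emph{realizable by a field} if it is isomorphic to the scheme of some field of characteristic $\neq2$.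
\end{definition}

In the scheme of a field, $a\,d(ab)$ is the set of classes represented by $\langle a,b\rangle$. So (C2) moves a term across the equation $b=X^2+aY^2$, (C3) computes the values of the ternary form $\langle1,a,b\rangle$ in two ways, and (C4) is Witt cancellation.

\subsection*{Schemes of Hermitian forms}
Let $D$ be a division algebra with an involutory antiautomorphism $\sigma$. Assume that $F=\{x\in D:\sigma(x)=x\}$ lies in the center of $D$, that $F$ has characteristic $\neq2$, and that the norm $N(x)=x\sigma(x)$ satisfies $N(x)=N(\sigma(x))$. Then $N:D^*\to F^*$ is a homomorphism, since $N(xy)=xN(y)\sigma(x)$ and $N(y)$ is central, and $F^{*2}\subset N(D^*)$. A Hermitian space is a finite-dimensional left $D$-vector space $V$ with a non-degenerate form $f:V\times V\to D$ that is $D$-linear in the first variable and satisfies $f(x,y)=\sigma(f(y,x))$. The values $f(x,x)$ lie in $F$ and $f(cx,cx)=f(x,x)N(c)$ for $c\in D$, so $f$ represents cosets of $N(D^*)$ in $F^*$. The \emph{Hermitian scheme} of $(D,\sigma)$ is the triple with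
\[
g=F^*/N(D^*),\qquad -1=(-1)N(D^*),
\]
and $d(a)$ the set of cosets represented by the binary Hermitian form $\langle1,a\rangle$, that is, by $N(x)+aN(y)$ with $x,y\in D$. It is known that this triple is a quadratic form scheme. The following question is posed as an open problem in \cite{QFS}.

\medskip\noindent
\textbf{Question.} \emph{Is the Hermitian scheme of every such $(D,\sigma)$ realizable by a field?}

\medskip
The first examples suggest a positive answer. If $\sigma$ is the identity, then $D=F$ and the Hermitian scheme is the scheme of $F$. More generally this holds whenever $N(D^*)=F^{*2}$, for instance for $\mathbb C$ and for Hamilton's quaternions over $\mathbb R$. It also holds for $\mathbb C((t))$ over $\mathbb R((t))$, because a nonzero sum of squares of real Laurent series has even order and positive leading coefficient, hence is a square. In general the norms play the role of the squares, so one would try to adjoin square roots of norms to $F$ until all norms are squares, without creating new square classes. We shall see that this program succeeds for real function fields of curves, and that in dimension two neither it nor any other construction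 can succeed.

\subsection*{Results}
Throughout, $R$ is a real closed field (for example $R=\mathbb R$), $\mathbf i=\sqrt{-1}$ and $C=R(\mathbf i)$. We write $R((x,y))$ for the field of fractions of $R[[x,y]]$, and likewise for $C$. A field is \emph{formally real} if $-1$ is not a sum of squares in it. The quaternion algebra $(-1,-1)_F$ has $F$-basis $1,u,w,uw$ with $u^2=w^2=-1$ and $wu=-uw$. Its canonical involution fixes $F$ and negates $u,w,uw$, and $N(a_0+a_1u+a_2w+a_3uw)=a_0^2+a_1^2+a_2^2+a_3^2$. For formally real $F$ this norm vanishes only at $0$, so $(-1,-1)_F$ is a division algebra, and the assumptions above hold.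

\begin{theorem}\label{thm:power}
Let $D=C((x,y))$ and let $\sigma$ be conjugation of coefficients, so that $F=R((x,y))$. The Hermitian scheme of $(D,\sigma)$ is not realizable by any field of characteristic $\neq2$.
\end{theorem}

\begin{theorem}\label{thm:quat}
Let $F$ be a formally real, finitely generated field extension of $R$ of transcendence degree $\delta\le2$, and let $D=(-1,-1)_F$ with its canonical involution. The Hermitian scheme of $D$ is realizable by a field if and only if $\delta\le1$.
\end{theorem}

For example, the Hermitian scheme of $(-1,-1)_{\mathbb R(x,y)}$ is not realizable. Theorem~\ref{thm:power} alone answers the Question in the negative. Since Hermitian schemes satisfy (C1)--(C4), we also obtain the following; this is the only place where the axioms enter.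

\begin{corollary}\label{cor:axioms}
The axioms \textup{(C1)--(C4)} do not characterize the schemes of fields of characteristic $\neq2$.
\end{corollary}

In all our examples the norms are exactly the nonzero sums of squares of $F$, and then the Hermitian scheme records the signs of elements of $F$ at its orderings (Section~\ref{sec:prelim}). Both negative results follow from one necessary condition for realizability, Theorem~\ref{thm:A}. It is stated and tested by hand in Section~\ref{sec:criterion}, proved in Section~\ref{sec:proofA}, and shown to fail in Sections~\ref{sec:power} and~\ref{sec:surfaces}. The positive result follows from a sufficient condition, Theorem~\ref{thm:B}, in Section~\ref{sec:SAP}.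

\section{Orderings, valuations and sums of squares}\label{sec:prelim}

\subsection*{Orderings as characters}
We identify an ordering of a field $L$ with its sign function. Thus an \emph{ordering} of $L$ is a homomorphism $P:L^*\to\{\pm1\}$ with $P(-1)=-1$ such that $P(a)=P(b)=1$ implies $P(a+b)=1$. (Here $a+b\ne0$, since $P(-a)=-P(a)$.) We write $a>_P0$ for $P(a)=1$, and $X_L$ for the set of orderings of $L$. Since $a+b=a(1+b/a)$, a character $P$ with $P(-1)=-1$ is an ordering as soon as
\begin{equation}\label{eq:oneplus}
P(e)=1\quad\Longrightarrow\quad P(1+e)=1 .
\end{equation}
Products of orderings are products of characters. A product of three orderings sends $-1$ to $-1$ but need not be an ordering, and this distinction drives the whole argument.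

We use \emph{Artin's theorem} in the following form. Let $L$ have characteristic $\neq2$ and let $T\subset L$ be closed under addition and multiplication and contain all squares. An element of $L^*$ that is positive at every ordering for which all of $T\setminus\{0\}$ is positive lies in $T$. (If $-1\in T$ there is no such ordering, and $T=L$ because $b=(\frac{b+1}2)^2-(\frac{b-1}2)^2$.) In particular, an element that is positive at all orderings is a sum of squares.

\subsection*{The triple $S(F)$}
Let $F$ be formally real. The set $\Sigma=\Sigma_F$ of nonzero sums of squares is a subgroup of $F^*$, as $s^{-1}=s\cdot s^{-2}$. Write $[a]$ for the class of $a$ in $g_F=F^*/\Sigma$, and let $S(F)$ be the triple $(g_F,[-1],d)$, where $d([a])$ is the set of classes of nonzero elements $s+at$ with $s,t\in\Sigma\cup\{0\}$. Then $d(1)=\{1\}$, and $[-1]\ne1$ because $F$ is formally real. If $(D,\sigma)$ has formally real fixed field $F$ and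
\begin{equation}\tag{$\ast$}\label{eq:star}
N(D^*)=\Sigma ,
\end{equation}
then its Hermitian scheme is $S(F)$. If $E$ is formally real and \emph{pythagorean}, meaning that every sum of squares is a square, then $\Sigma_E=E^{*2}$ and $S(E)$ is the scheme of the field $E$.

Every ordering is trivial on $\Sigma$, so it is a character of $g_F$. The next lemma shows that $S(F)$ and the orderings of $F$ determine each other.

\begin{lemma}\label{lem:signs}
Let $F$ be formally real.
\begin{enumerate}
\item[(a)] For $a,b\in F^*$ we have $[b]\in d([a])$ if and only if $b>_P0$ for every $P\in X_F$ with $a>_P0$.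
\item[(b)] A character $\chi$ of $g_F$ is an ordering of $F$ if and only if $\chi([-1])=-1$ and $d(\alpha)\subset\ker\chi$ for every $\alpha\in\ker\chi$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A nonzero element $s+at$ is positive wherever $a$ is. Conversely, $T=\{s+at:s,t\in\Sigma\cup\{0\}\}$ contains all squares, is closed under addition, and is closed under multiplication since $(s+at)(s'+at')=(ss'+a^2tt')+a(st'+s't)$. The orderings that are positive on $T\setminus\{0\}$ are those with $a>_P0$, so Artin's theorem gives $b\in T$.

(b) An ordering has these properties by (a). Conversely, let $\chi$ have them and let $\chi([e])=1$. Then $e\neq-1$ and $[1+e]\in d([e])\subset\ker\chi$, which is \eqref{eq:oneplus}.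
\end{proof}

\subsection*{Real valuations}
A \emph{discrete valuation} of $F$ is a surjective homomorphism $v:F^*\to\mathbb Z$ with $v(a+b)\ge\min(v(a),v(b))$. Elements of value $0$ are \emph{units}, the residue of a unit $u$ is written $\bar u$, and $v$ is \emph{real} if its residue field is formally real.

\begin{lemma}\label{lem:val}
Let $v$ be a discrete valuation of a field $F$, with residue field $\kappa$ and an element $\pi$ of value $1$.
\begin{enumerate}
\item[(a)] If $q$ is an ordering of $\kappa$ and $\varepsilon=\pm1$, the rule $\pi^nu\mapsto\varepsilon^nq(\bar u)$ ($u$ a unit) defines an ordering $q^\varepsilon$ of $F$. In particular $F$ is formally real if $v$ is real.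
\item[(b)] If $v$ is real, then $v(a_1^2+\dots+a_k^2)=2\min_jv(a_j)$ for $a_j\in F^*$. Hence $\gamma_v([f])=(-1)^{v(f)}$ is a character of $g_F$, and $q^-=q^+\gamma_v$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The rule is multiplicative and sends $-1$ to $-1$. We check \eqref{eq:oneplus}. If $v(e)>0$, then $1+e$ is a unit with residue $1$. If $v(e)<0$, then $1+e=e(1+e^{-1})$ has the sign of $e$. If $v(e)=0$ and $q(\bar e)=1$, then $1+e$ is a unit with residue $1+\bar e>_q0$. The last assertion holds because a formally real field has an ordering, by Artin's theorem applied to $-1$.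

(b) Divide by an $a_j^2$ of least value. The residue of the quotient is a sum of squares in $\kappa$, one of which is $1$, so it is nonzero.
\end{proof}

A realizing field sees $F$ only through $S(F)$. The character $\gamma_v=q^+q^-$ is a product of two orderings, but a product of two orderings need not come from a valuation (Remark~\ref{rem:needed}). The following condition on the residue field will allow us to recognize $\gamma_v$ from the scheme.

\begin{definition}\label{def:adm}
A discrete valuation $v$ of $F$ is \emph{admissible} if its residue field $\kappa$ has orderings $q_1,q_2,q_3$ whose product $q_1q_2q_3$ is not an ordering.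
\end{definition}

An admissible valuation is real. It is admissible exactly when, for a suitable numbering of three orderings of $\kappa$, there are $\bar\alpha,\bar\beta\in\kappa^*$ with $\bar\alpha+\bar\beta\neq0$ and signs
\begin{equation}\label{eq:pattern}
\begin{array}{c|ccc|c}
 & q_1&q_2&q_3& q_1q_2q_3\\ \hline
\bar\alpha&+&-&-&+\\
\bar\beta&-&+&-&+\\
\bar\alpha+\bar\beta&+&+&-&-
\end{array}
\end{equation}
The last column shows that \eqref{eq:pattern} is sufficient. Conversely, if $\chi=q_1q_2q_3$ is not an ordering, there is $b$ with $\chi(b)=1$ and $\chi(1+b)=-1$. Then $b$ is not positive at all three $q_j$, so it is negative at exactly two. The element $1+b$ is positive at the third, hence has opposite signs at these two. Number the orderings so that $b$ has signs $(-,-,+)$ and $1+b$ has signs $(+,-,+)$, and take $\bar\alpha=-b(1+b)$ and $\bar\beta=b\bar\alpha$.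

If $\kappa$ has at most two orderings, then two of any $q_1,q_2,q_3$ coincide and the product is the third, so $v$ is not admissible. This excludes $\kappa=R$, and also $\kappa=R((\tau))$, whose square classes are $\pm1,\pm\tau$ and whose orderings are therefore determined by the sign of $\tau$. Function fields of curves with enough real points, on the other hand, do qualify.

\begin{lemma}\label{lem:three}
Let $Z$ be an integral affine curve over $R$ with three distinct regular $R$-points. Every discrete valuation whose residue field is the function field $R(Z)$ is admissible. In particular, every discrete valuation with residue field $R(t)$ is admissible.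
\end{lemma}

\begin{proof}
Let $z_1,z_2,z_3$ be the points. The local ring of $Z$ at $z_j$ is a discrete valuation ring of $R(Z)$ with residue field $R$. By Lemma~\ref{lem:val}(a), the ordering of $R$ lifts to an ordering $q_j$ of $R(Z)$ in which every $h\in R[Z]$ with $h(z_j)\neq0$ has the sign of $h(z_j)$. By the Chinese remainder theorem there are $\bar\alpha,\bar\beta\in R[Z]$ with values $(2,-1,-1)$ and $(-1,2,-1)$ at $(z_1,z_2,z_3)$. Their sum has values $(1,1,-2)$, so \eqref{eq:pattern} holds. For $R(t)$ take the affine line.
\end{proof}

\section{The parity criterion}\label{sec:criterion}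

Suppose first that $F$ itself is formally real and pythagorean, and let $x,y\in F^*$. Then $r=\sqrt{x^2+y^2}$ lies in $F$, and Lemma~\ref{lem:val}(b) gives
\[
v(r)=\min(v(x),v(y))\qquad\text{for every real valuation }v .
\]
So a single element computes the minimum for all real valuations at once. Our criterion says that this property survives, modulo $2$ and for admissible valuations, as soon as \emph{some} field, with no assumed relation to $F$, realizes the scheme.

\begin{theorem}\label{thm:A}
Let $(D,\sigma)$ have formally real fixed field $F$ and satisfy \eqref{eq:star}. Let $x,y\in F^*$ with $x+y\ne0$ and $[x],[y],[x+y]$ pairwise distinct in $g_F$. If the Hermitian scheme of $(D,\sigma)$ is realizable by a field, there is $f\in F^*$ such that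
\begin{equation}\label{eq:parity}
v(f)\equiv\min(v(x),v(y))\pmod2\qquad\text{for every admissible valuation $v$ of $F$.}
\end{equation}
\end{theorem}

We shall use that the minimum $\min(v(x),v(y))$ is attained by at least two of the numbers $v(x),v(y),v(x+y)$: if $v(x)\neq v(y)$, then $v(x+y)$ is the smaller one. The hypothesis on the classes only removes trivial cases. If $[x]=[y]$, then $[x+y]=[x]$. If $[x+y]=[x]$, then $v(x)\equiv v(x+y)$ for all real $v$, one of these two numbers is the minimum, and $f=x$ satisfies \eqref{eq:parity}; the case $[x+y]=[y]$ is symmetric.

Before the proof, we show why \eqref{eq:parity} is hard to satisfy in two variables. The following example contains the proofs of both negative results in miniature.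

\begin{example}\label{ex:homog}
Let $F=R(x,y)$. We show that no \emph{homogeneous} $f\in F^*$ satisfies \eqref{eq:parity}. Since $R$ is real closed, $f=c\prod\ell_k^{m_k}\prod h_j^{n_j}$ with $c\in R^*$, pairwise non-proportional linear forms $\ell_k$, definite quadratic forms $h_j$ and integer exponents. Thus $\deg f\equiv\sum m_k\pmod 2$.

Fix a linear form $\ell\neq0$, let $m$ be its exponent in $f$, and let $\ell'$ be a linear form independent of $\ell$. For $n\ge1$ put $\tau=\ell'$ and $t=\ell/\ell'^{\,n}$. Then $F=R(t)(\tau)$ with $\ell'=\tau$ and $\ell=t\tau^n$, and the $\tau$-adic valuation $w_n$ has residue field $R(t)$, so it is admissible. We have $w_n(\ell)=n$. A linear form not proportional to $\ell$ is $a\ell'+b\ell$ with $a\neq0$ and has value $1$. A definite quadratic form is $a\ell'^2+b\ell'\ell+c'\ell^2$ with $a\neq0$ and has value $2$. Hence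
\[
w_n(f)=\deg f+(n-1)m,\qquad \min(w_n(x),w_n(y))=1 .
\]
Condition \eqref{eq:parity} for $n=1$ says that $\deg f$ is odd, and then for $n=2$ it says that $m$ is even. As $\ell$ was arbitrary, all $m_k$ are even, so $\deg f$ is even. This is a contradiction.

Geometrically, a function of odd degree has opposite signs at antipodal points, so it changes sign across some line through the origin, whereas $\sqrt{x^2+y^2}$ vanishes to order one at the origin and changes sign nowhere.

In $R(x,y)$ the evenness of $m$ also follows from the $\ell$-adic valuation $v_\ell$: its residue field $R(\ell')$ is a rational function field, and $\min(v_\ell(x),v_\ell(y))=0$. This shortcut is the model for Section~\ref{sec:surfaces}. In $R((x,y))$ the residue field of $v_\ell$ is $R((\ell'))$, so $v_\ell$ is not admissible, and the valuations $w_n$ must replace it. They are the model for Section~\ref{sec:power}.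
\end{example}

\section{Proof of the criterion}\label{sec:proofA}

By \eqref{eq:star} the Hermitian scheme is $S(F)$. Let $E$ be a field of characteristic $\neq2$ with an isomorphism from its scheme onto $S(F)$, and let $\theta:E^*\to g_F$ be the induced surjective homomorphism with kernel $E^{*2}$.

\begin{lemma}\label{lem:E}
The field $E$ is formally real and pythagorean, and a character $\chi$ of $g_F$ is an ordering of $F$ if and only if $\chi\circ\theta$ is an ordering of $E$.
\end{lemma}

\begin{proof}
Since $[-1]\neq1$, the element $-1$ is not a square in $E$, so $a^2+b^2\neq0$ for $a,b\in E^*$. Since $d(1)=\{1\}$, the element $a^2+b^2$ is a square. By induction every sum of nonzero squares is a nonzero square, and in particular is not $-1$. So the scheme of $E$ is $S(E)$. The conditions in Lemma~\ref{lem:signs}(b) involve only the triple, so the isomorphism $S(E)\cong S(F)$ preserves them.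
\end{proof}

From now on an ordering $P$ of $F$ and the ordering $P\circ\theta$ of $E$ are denoted by the same letter. The field $E$ contains square roots of sums of squares, as needed. The difficulty is that a valuation $v$ of $F$ has no evident counterpart on $E$: only the orderings $q^\pm$ and the character $\gamma_v$ pass to $E$. We therefore look for a property of the pair $q^+,q^-$ that makes sense in $E$ and can replace the valuation. In $F$, if $v(h)\ge0$, then for all rationals $c$ with at most one exception $h-c$ is a unit and has the same sign at $q^+$ and $q^-$. So the two orderings place $h$ at the same position relative to $\mathbb Q$. This is the property we shall transfer.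

\subsection*{The real number attached to a bounded element}
In the next three lemmas $E$ may be any formally real field; note $\mathbb Q\subset E$. Let $H$ be the set of $h\in E$ for which there is $n\in\mathbb N$ with $-n\le_Ph\le_Pn$ for every $P\in X_E$. It is a subring containing $\mathbb Q$.

\begin{lemma}\label{lem:lambda}
For each $P\in X_E$ there is a ring homomorphism $\lambda_P:H\to\mathbb R$ with $\lambda_P(c)=c$ for $c\in\mathbb Q$, such that $\lambda_P(h)>0$ implies $h>_P0$ and $\lambda_P(h)<0$ implies $h<_P0$.
\end{lemma}

\begin{proof}
Absolute values refer to $P$. Say that a sequence $(c_k)$ of rationals \emph{approximates} $h\in H$ if $|h-c_k|\le_P\varepsilon_k$ with rationals $\varepsilon_k\to0$. Such a sequence exists: let $c_k$ be the largest multiple of $1/k$ with $c_k\le_Ph$. If $(c_k)$ and $(c'_k)$ both approximate $h$, then $|c_k-c'_l|\le\varepsilon_k+\varepsilon'_l$, so all approximating sequences converge to the same real number $\lambda_P(h)$. Let $(c_k)$ and $(c_k')$ approximate $h$ and $h'$, with $|h|\le_Pn$. Then $(c_k+c'_k)$ approximates $h+h'$, and $(c_kc'_k)$ approximates $hh'$ because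
\[
|hh'-c_kc'_k|\le_P|h|\,|h'-c'_k|+|c'_k|\,|h-c_k|\le_P n\varepsilon'_k+|c'_k|\varepsilon_k .
\]
So $\lambda_P$ is a ring homomorphism, and constant sequences show that it fixes $\mathbb Q$. If $h\le_P0$, then $c_k\le\varepsilon_k$ and $\lambda_P(h)\le0$. This gives the first implication, and the second follows by replacing $h$ with $-h$.
\end{proof}

Only $\lambda_P$ as constructed in this proof is used below. We want $\lambda_{q_1^+}=\lambda_{q_1^-}$ on the ring $H$ of $E$. The plan is to assume the contrary, show that one ordering from each of the three pairs $q_j^\pm$ then yields the same homomorphism, and deduce that the product of these three is an ordering, against admissibility.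

\begin{lemma}\label{lem:pairs}
Let $P,P',Q,Q'\in X_E$ with $PP'=QQ'$. If $\lambda_P\ne\lambda_{P'}$, then $\lambda_P=\lambda_Q$ or $\lambda_P=\lambda_{Q'}$.
\end{lemma}

\begin{proof}
Write $A,A',B,B'$ for $\lambda_P,\lambda_{P'},\lambda_Q,\lambda_{Q'}$, and $\gamma=PP'=QQ'$. For $e\in H$ let $Z(e)$ be the set of rationals $c\neq e$ with $\gamma(e-c)=-1$. We describe $Z(e)$ in terms of $A$ and $A'$. If $c$ is smaller than both $A(e)$ and $A'(e)$, then $A(e-c)>0$ and $A'(e-c)>0$, so $e-c$ is positive at $P$ and $P'$ and $c\notin Z(e)$. If $c$ is larger than both, $e-c$ is negative at both and again $c\notin Z(e)$. If $c$ lies strictly between $A(e)$ and $A'(e)$, then $c\neq e$, the signs of $e-c$ at $P$ and $P'$ differ, and $c\in Z(e)$. Hence $Z(e)$ is infinite if and only if $A(e)\ne A'(e)$, and then $\{A(e),A'(e)\}=\{\inf Z(e),\sup Z(e)\}$. The same description holds with $B,B'$. Therefore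
\begin{equation}\label{eq:sets}
A(e)\neq A'(e)\quad\Longrightarrow\quad\{A(e),A'(e)\}=\{B(e),B'(e)\}.
\end{equation}
It remains to see that the matching of the two sets does not depend on $e$. Fix $e_0$ with $A(e_0)\neq A'(e_0)$. After exchanging $Q$ and $Q'$ if necessary, $B(e_0)=A(e_0)$ and $B'(e_0)=A'(e_0)$. Let $e\in H$ and $k\in\mathbb Q$. Each of the equations
\[
A(e)+kA(e_0)=A'(e)+kA'(e_0),\qquad A(e)+kA(e_0)=B'(e)+kA'(e_0)
\]
holds for at most one $k$. For any other $k$ we have $A(e+ke_0)\neq A'(e+ke_0)$ and $A(e+ke_0)\ne B'(e+ke_0)$, so \eqref{eq:sets} gives $A(e+ke_0)=B(e+ke_0)$, that is, $A(e)=B(e)$.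
\end{proof}

\begin{lemma}\label{lem:product}
If $P_1,P_2,P_3\in X_E$ satisfy $\lambda_{P_1}=\lambda_{P_2}=\lambda_{P_3}$, then $P_1P_2P_3$ is an ordering of $E$.
\end{lemma}

\begin{proof}
Let $\lambda$ be the common homomorphism and $\chi=P_1P_2P_3$. Then $\chi(-1)=-1$, and we verify \eqref{eq:oneplus}. Let $\chi(e)=1$. The element $e$ need not be bounded, so we use $h=\frac1{1+e^2}$ and $k=\frac e{1+e^2}$. In every ordering $0<h\le1$ and $|k|\le1$, so $h,k\in H$ and $\lambda(h)\ge0$.

If $\lambda(h)=0$, then $\lambda(\frac12-h)>0$, so $h<\frac12$ and $e^2>1$ at each $P_j$. Then $1+e$ and $e$ have the same sign at each $P_j$, and $\chi(1+e)=\chi(e)=1$.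

Let $\lambda(h)>0$. If $\lambda(k)<0$, then $e<0$ at all three $P_j$ and $\chi(e)=-1$, which is excluded. So $\lambda(k)\ge0$ and $\lambda((1+e)h)=\lambda(h)+\lambda(k)>0$. Hence $1+e>0$ at all three $P_j$ and $\chi(1+e)=1$.
\end{proof}

We return to the realizing field $E$. The next proposition is the only place where admissibility is used, and Remark~\ref{rem:needed} shows that it fails without it.

\begin{proposition}\label{prop:key}
Let $v$ be an admissible valuation of $F$, with $q_1,q_2,q_3$ as in Definition~\ref{def:adm}. Then $\lambda_{q_1^+}=\lambda_{q_1^-}$ on the ring $H$ of $E$.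
\end{proposition}

\begin{proof}
Suppose not. We have $q_1^+q_1^-=\gamma_v=q_j^+q_j^-$ for $j=2,3$. By Lemma~\ref{lem:pairs} there are $P_j\in\{q_j^+,q_j^-\}$ for $j=2,3$ with $\lambda_{P_j}=\lambda_{P_1}$, where $P_1=q_1^+$. By Lemma~\ref{lem:product} the character $\chi=P_1P_2P_3$ is an ordering of $E$, hence of $F$ by Lemma~\ref{lem:E}. For a unit $u$ of $v$ we have $\chi(u)=q_1q_2q_3(\bar u)$, whichever signs occur in the $P_j$. Choose $\bar\alpha,\bar\beta$ positive for $q_1q_2q_3$ with $\bar\alpha+\bar\beta$ negative, and lift them to units $\alpha,\beta$. Then $\alpha+\beta$ is a unit with residue $\bar\alpha+\bar\beta$, so $\chi(\alpha)=\chi(\beta)=1$ and $\chi(\alpha+\beta)=-1$, which is impossible for an ordering of $F$.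
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We first copy the sum $x+y$ into $E$. Choose $a_0,b_0\in E^*$ with $\theta(a_0)=[x]$ and $\theta(b_0)=[y]$. Since $[1+y/x]\in d([y/x])=d([xy])$ and the isomorphism preserves $d$, there are $X,Y\in E$ with $X^2+a_0b_0Y^2\neq0$ and $\theta(X^2+a_0b_0Y^2)=[1+y/x]$. Put $a=a_0X^2$ and $b=b_0(a_0Y)^2$. Then $a+b=a_0(X^2+a_0b_0Y^2)$, so $\theta(a+b)=[x+y]$. If $b=0$ this class would be $[x]$, and if $a=0$ it would be $[y]$. So $a,b\neq0$, and
\[
\theta(a)=[x],\qquad\theta(b)=[y],\qquad\theta(a+b)=[x+y].
\]
Since $E$ is pythagorean and formally real, there is $r\in E^*$ with $r^2=a^2+b^2$. Choose $f\in F^*$ with $[f]=\theta(r)$. From $(a/r)^2+(b/r)^2=1$ we see that $a/r$, $b/r$ and $(a+b)/r$ lie in $H$.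

Let $v$ be admissible, $P=q_1^+$, $P'=q_1^-=P\gamma_v$, and $\lambda=\lambda_P=\lambda_{P'}$ (Proposition~\ref{prop:key}). Put $\rho=\lambda(a/r)$ and $\rho'=\lambda(b/r)$. Then $\rho^2+\rho'^2=1$, so at most one of $\rho$, $\rho'$, $\rho+\rho'$ is zero. If $c\in\{a,b,a+b\}$ and $\lambda(c/r)\neq0$, then $c/r$ has the sign of $\lambda(c/r)$ at both $P$ and $P'$, so $\gamma_v(\theta(c))=\gamma_v(\theta(r))$. Thus $v(f)$ has the same parity as at least two of $v(x),v(y),v(x+y)$. At least two of these three equal $\min(v(x),v(y))$. Two subsets with at least two elements of a three-element set intersect, and \eqref{eq:parity} follows.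
\end{proof}

The third element $a+b$ is needed in this last step: $\theta$ controls only square classes, so the one of $a,b$ that dominates in $E$ need not correspond to the one of $x,y$ with the smaller value.

\section{Power series in two variables}\label{sec:power}

We prove Theorem~\ref{thm:power}. Let $A=R[[x,y]]$, $\mathfrak m=(x,y)$ and $B=C[[x,y]]=A\oplus\mathbf iA$. Both rings are unique factorization domains. Put $F=\operatorname{Frac}A$ and $K=\operatorname{Frac}B$. Writing $\bar z$ for $\sigma(z)$, we have $z^{-1}=\bar z/(z\bar z)$ with $z\bar z\in A$ for $0\ne z\in B$. So $K=F(\mathbf i)$, the fixed field of $\sigma$ is $F$, and $N(a+\mathbf ib)=a^2+b^2$. The field $F$ is formally real because it embeds in $R((x))((y))$, which is formally real by Lemma~\ref{lem:val}(a) applied twice. Moreover $A^*=\pm A^{*2}$, since elements of $1+\mathfrak m$ are squares by the binomial series and $R^*=\pm R^{*2}$.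

It matters that $F$ is not the iterated field $R((x))((y))$. There a nonzero sum of squares has even order in $y$ and a leading coefficient that is a nonzero sum of squares, hence a square, in $R((x))$. So the iterated field is pythagorean, and $C((x))((y))$ gives the scheme of $R((x))((y))$ itself.

\subsection*{Real primes}
In Example~\ref{ex:homog} the factors of $f$ were lines, across which $f$ can change sign, and definite forms, which are norms up to sign. For power series the dichotomy is as follows. Call an irreducible $p\in A$ \emph{real} if it remains prime in $B$, and write $v_p$ for the $p$-adic valuation of $F$, whose residue field is $\operatorname{Frac}(A/p)$.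

\begin{lemma}\label{lem:primes}
\begin{enumerate}
\item[(a)] If the irreducible $p\in A$ is not real, then $p\in\pm N(K^*)$.
\item[(b)] If $p$ is real, then $\kappa=\operatorname{Frac}(A/p)$ equals $R((\tau))$ for some $\tau\in\kappa$, and $A/p\subset R[[\tau]]$. The resulting $R$-homomorphism $\varphi:A\to R[[\tau]]$ with kernel $(p)$ is the substitution $f\mapsto f(\xi,\eta)$, where $\xi=\varphi(x)$ and $\eta=\varphi(y)$ lie in $\tau R[[\tau]]$. In particular $v_p$ is real.
\item[(c)] If $f\in F^*$ and $v_p(f)$ is even for all real primes $p$, then $f\in\pm N(K^*)$.
\end{enumerate}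
\end{lemma}

\begin{proof}
(a) As $p$ is a nonunit of $B$ that is not prime, $p=hk$ with nonunits $h,k\in B$. Then $p^2=(h\bar h)(k\bar k)$ with nonunits $h\bar h,k\bar k$ of $A$. By unique factorization $p=\pm u^2h\bar h=\pm N(uh)$ with $u\in A^*$.

(b) First, $-1$ is not a square in $\kappa$. Otherwise $u^2+w^2=0$ in $A/p$ with $w\ne0$, and then $(u+\mathbf iw)(u-\mathbf iw)=0$ with nonzero factors in the domain $B/pB=A/p\oplus\mathbf iA/p$.

The lowest homogeneous form of $p$ does not vanish identically on $R^2$, so after a linear change of coordinates $(x',y')$ we have $p(0,y')\neq0$. By the Weierstrass preparation and division theorems $A/p$ is then a free $R[[x']]$-module of finite positive rank. So $\kappa$ is a finite extension of the complete discretely valued field $R((x'))$. The integral closure $\mathcal O$ of $R[[x']]$ in $\kappa$ is a complete discrete valuation ring with residue field finite over $R$, and it contains $A/p$. The residue field is $R$ or $C$. In the second case $T^2+1$ has a simple root in the residue field, which lifts by Hensel's lemma and makes $-1$ a square in $\kappa$. So the residue field is $R\subset\mathcal O$, and expanding in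 powers of a uniformizer $\tau$ gives $\mathcal O=R[[\tau]]$ and $\kappa=R((\tau))$.

Let $f\in\mathfrak m$ and let $c\in R$ be the constant term of $\varphi(f)$. If $c\neq0$, then $f-c$ is a unit of $A$ whose image lies in $\tau R[[\tau]]$, which is absurd. So $\varphi(\mathfrak m^n)\subset\tau^nR[[\tau]]$ for all $n$. Splitting $f\in A$ into a polynomial of degree $<n$ and an element of $\mathfrak m^n$ shows $\varphi(f)\equiv f(\xi,\eta)\pmod{\tau^n}$ for all $n$.

(c) Factor $f$ into primes of $A$. Units lie in $\pm A^{*2}$, nonreal primes lie in $\pm N(K^*)$ by (a), and squares of elements of $F^*$ are norms.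
\end{proof}

\begin{lemma}\label{lem:starpower}
We have $N(K^*)=\Sigma$, and $[x],[y],[x+y]$ are pairwise distinct in $g_F$.
\end{lemma}

\begin{proof}
Norms are sums of two squares. Let $f\in\Sigma$. By Lemmas~\ref{lem:primes}(b) and~\ref{lem:val}(b), $v_p(f)$ is even for every real prime $p$, so $f=\pm N(z)$ with $z\in K^*$. The minus sign would give $-1=N(z)/f\in\Sigma$. So $f\in N(K^*)$. The element $x$ is a real prime, since $A/x=R[[y]]$ and $B/x=C[[y]]$ are domains, and so is $y$ by symmetry. The character $\gamma_{v_x}$ separates $[x]$ from $[y]$ and $[x+y]$, and $\gamma_{v_y}$ separates $[y]$ from $[x+y]$.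
\end{proof}

\subsection*{Admissible valuations of $R((x,y))$}
All of them arise in the same way. An injective $R$-homomorphism $\Phi:A\to R[t][[\tau]]$ extends to $F\to R(t)((\tau))$, and $\operatorname{ord}_\tau$ restricts to a valuation of $F$ whose residue field is a subfield of $R(t)$ containing $R$. If some element of $F$ has value $1$ and some unit has residue in $R^*t$, this is a discrete valuation with residue field $R(t)$, admissible by Lemma~\ref{lem:three}.

\emph{The order $v_0$ at the origin.} The substitution $x\mapsto\tau$, $y\mapsto t\tau$ sends $f=\sum f_k$, with $f_k$ homogeneous of degree $k$, to $\sum f_k(1,t)\tau^k$. Since $f_k(1,t)\neq0$ for $f_k\ne0$, it is injective, and the resulting valuation $v_0$ assigns to $f\in A$ the degree of its lowest form. We have $v_0(x)=v_0(y)=1$ and $y/x$ has residue $t$, so $v_0$ is admissible.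

\emph{Valuations approaching a real prime.} Let $p$ be a real prime. The valuation $v_p$ is not admissible, because its residue field $R((\tau))$ has only two orderings. As in Example~\ref{ex:homog}, we replace the branch $(\xi,\eta)$ by a one-parameter family of arcs $(\xi,\eta+t\tau^n)$ that agree with it up to order $n$. The perturbation must be transversal to the branch, so we need a partial derivative of $p$ that does not vanish on it.

\begin{lemma}\label{lem:vn}
Let $p$ be a real prime, $\varphi$ as in Lemma~\ref{lem:primes}(b), and $o(f)=\operatorname{ord}_\tau\varphi(f)$ for $f\in A\setminus(p)$. There are an integer $e\ge0$ and, for all large $n$, admissible valuations $v_n$ of $F$ such that $v_n(p)=n+e$, and $v_n(f)=o(f)$ whenever $f\in A\setminus(p)$ and $n>o(f)$.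
\end{lemma}

\begin{proof}
Let $\ell=v_0(p)\geq1$. If both partial derivatives $p_x,p_y$ were in $(p)$, then $xp_x+yp_y\in\mathfrak mp$ would have no terms of degree $\ell$. But by Euler's identity its form of degree $\ell$ is $\ell$ times the lowest form of $p$, which is nonzero. The statement is symmetric in $x$ and $y$, so we may assume $p_y\notin(p)$. Put $e=o(p_y)$ and let $\Phi_n:A\to R[t][[\tau]]$ be the substitution $x\mapsto\xi$, $y\mapsto\eta+t\tau^n$. Taylor's formula $f(x,y+z)=\sum_kz^k\partial_y^kf/k!$ in $R[[x,y,z]]$ gives
\[
\Phi_n(f)=\sum_{k\ge0}t^k\tau^{nk}\,\varphi\bigl(\partial_y^kf/k!\bigr).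
\]
Let $n>e$. For $f=p$ the term $k=0$ vanishes and the terms $k\ge2$ have order at least $2n>n+e$, so $\Phi_n(p)$ has leading term $c\,t\,\tau^{n+e}$ with $c\in R^*$. For $f\notin(p)$, setting $t=0$ in $\Phi_n(f)$ gives $\varphi(f)\neq0$, so $\Phi_n(f)\neq0$. If moreover $n>o(f)$, the terms $k\ge1$ have order greater than $o(f)$, so $\Phi_n(f)$ has leading term $c_f\tau^{o(f)}$ with $c_f\in R^*$. Every nonzero element of $A$ is $p^mf$ with $f\notin(p)$, so $\Phi_n$ is injective, and it defines a valuation $v_n$ with the stated values.

Since $\tau\in\operatorname{Frac}(A/p)$, there are $f_1,f_2\in A\setminus(p)$ with $o(f_1)-o(f_2)=1$. For $n>\max(e,o(f_1),o(f_2))$ the element $\pi=f_1/f_2$ has value $1$ and leading coefficient in $R^*$, so $p\,\pi^{-(n+e)}$ is a unit with residue in $R^*t$. Hence $v_n$ is admissible.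
\end{proof}

For $p=y$ we have $(\xi,\eta)=(\tau,0)$ and $e=0$, and $v_n$ is given by the substitution of Example~\ref{ex:homog} with $\ell=y$ and $\ell'=x$.

\begin{proof}[Proof of Theorem~\ref{thm:power}]
Suppose the scheme is realizable. By Lemma~\ref{lem:starpower}, Theorem~\ref{thm:A} applies to $x,y$ and gives $f\in F^*$ satisfying \eqref{eq:parity}. Let $p$ be a real prime and write $f=p^mf'/f''$ with $m\in\mathbb Z$ and $f',f''\in A\setminus(p)$. For large $n$,
\[
v_n(f)=m(n+e)+o(f')-o(f'').
\]
Let $z\in\{x,y\}$. If $z\notin(p)$, then $v_n(z)=o(z)$ for large $n$. If $z\in(p)$, then $z$ is $p$ times a unit and $v_n(z)=n+e\to\infty$. Since $p$ does not divide both $x$ and $y$, the number $\min(v_n(x),v_n(y))$ is constant for large $n$. Comparing \eqref{eq:parity} for $v_n$ and $v_{n+1}$ shows that $m=v_p(f)$ is even.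

As this holds for every real prime, $f\in\pm N(K^*)=\pm\Sigma$ by Lemmas~\ref{lem:primes}(c) and~\ref{lem:starpower}, and $v_0(f)$ is even by Lemma~\ref{lem:val}(b). But \eqref{eq:parity} gives $v_0(f)\equiv\min(v_0(x),v_0(y))=1\pmod2$, a contradiction.
\end{proof}

\section{Function fields of real surfaces}\label{sec:surfaces}

Let $F$ and $D=(-1,-1)_F$ be as in Theorem~\ref{thm:quat}. Then $N(D^*)$ is the set of nonzero sums of four squares. By a theorem of Pfister \cite{Pfister} (due to Witt for $\delta=1$), in a field of transcendence degree $\delta$ over a real closed field every sum of squares is a sum of $2^\delta$ squares. So \eqref{eq:star} holds for $\delta\le2$.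

\begin{proposition}\label{prop:surface}
If $\delta=2$, the Hermitian scheme of $D$ is not realizable by a field.
\end{proposition}

We repeat the argument of Section~\ref{sec:power} at a regular real point of a model of $F$. It is simpler in one respect: a real curve on the model has many real points, so its valuation is itself admissible. It needs one extra step: a curve through the point whose function field is not formally real must be shown to have even multiplicity there. Real points are supplied by the Artin--Lang theorem \cite{BCR}: \emph{if $Z$ is an affine integral $R$-variety with formally real function field, then for every nonzero $h\in R[Z]$ there is $z\in Z(R)$ with $h(z)\neq0$.}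

\begin{proof}
Let $X$ be an affine integral $R$-variety with function field $F$. Its regular locus is open and nonempty, so some nonzero $h\in R[X]$ vanishes at all singular points, and Artin--Lang gives a regular point $z_0\in X(R)$. The local ring $O=\mathcal O_{X,z_0}$ is regular of dimension $2$ with residue field $R$. We recall that such a ring is a unique factorization domain, that its maximal ideal $\mathfrak m$ has two generators $x,y$ but is not principal, that $O/(x)$ and $O/(y)$ are discrete valuation rings with residue field $R$, and that $O$ embeds in its completion $\hat O=R[[x,y]]$. Thus $F\subset R((x,y))$. For a prime element $p$ of $O$, the valuation $v_p$ of $F$ has residue field $\kappa(p)=\operatorname{Frac}(O/p)$.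

\emph{Admissible valuations.} The restriction of $v_0$ to $F$ has $v_0(x)=v_0(y)=1$, and its residue field lies in $R(t)$ and contains $R$ and the residue $t$ of $y/x$. So it is admissible. Next let $p$ be a prime element of $O$ with $\kappa(p)$ formally real. Then $\kappa(p)$ is the function field of the integral curve $Z\subset X$ defined by $pO\cap R[X]$. The set $Z(R)$ is infinite: otherwise the product of nonzero elements chosen from the maximal ideals of its points would be a nonzero element of $R[Z]$ vanishing on $Z(R)$, contrary to Artin--Lang. Only finitely many points of $Z$ are singular, so $Z$ has three regular $R$-points and $v_p$ is admissible by Lemma~\ref{lem:three}.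

\emph{The classes of $x,y,x+y$.} The elements $x,y$ are primes of $O$, and $\kappa(x),\kappa(y)$ are formally real by Lemma~\ref{lem:val}(a). As $\mathfrak m$ is not principal, $y,x+y\notin(x)$ and $x+y\notin(y)$. So $\gamma_{v_x}$ and $\gamma_{v_y}$ separate the three classes, as in Lemma~\ref{lem:starpower}.

Suppose the scheme is realizable, and take $f$ from Theorem~\ref{thm:A}. A prime $p$ of $O$ cannot divide both $x$ and $y$, so $\min(v_p(x),v_p(y))=0$, and $v_p(f)$ is even whenever $\kappa(p)$ is formally real. Hence $f=uh^2p_1\cdots p_m$ with $u\in O^*$, $h\in F^*$ and primes $p_j$ such that $\kappa(p_j)$ is not formally real.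

\emph{Each $v_0(p_j)$ is even.} Suppose a real prime $q$ of $\hat O=R[[x,y]]$ divides $p_j$. Then $\mathfrak q=q\hat O\cap O$ is a prime ideal containing $p_j$, and $\mathfrak q\neq\mathfrak m$ because $q$ does not divide both $x$ and $y$. Since $0\subsetneq(p_j)\subset\mathfrak q\subsetneq\mathfrak m$ and $\dim O=2$, we get $\mathfrak q=(p_j)$. So $O/p_j$ embeds in $\hat O/q\subset R((\tau))$ by Lemma~\ref{lem:primes}(b), and $\kappa(p_j)$ is formally real, a contradiction. Thus no real prime of $\hat O$ divides $p_j$. By Lemma~\ref{lem:primes}(c), $\pm p_j$ is a sum of two squares in $R((x,y))$, and $v_0(p_j)$ is even by Lemma~\ref{lem:val}(b).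

Therefore $v_0(f)$ is even, whereas \eqref{eq:parity} gives $v_0(f)\equiv1\pmod2$.
\end{proof}

\section{Realizability when the orderings are well separated}\label{sec:SAP}

For a field $L$ and $c\in L^*$ put $H_L(c)=\{P\in X_L:c>_P0\}$. The conditions defining an ordering are closed conditions in the product space $\{\pm1\}^{L^*}$, so $X_L$ is compact Hausdorff. The sets $H_L(c)$ are clopen and form a subbasis, and $X_L\setminus H_L(c)=H_L(-c)$. For $L\subset L'$ the restriction $X_{L'}\to X_L$ is continuous, since the preimage of $H_L(c)$ is $H_{L'}(c)$. A formally real field $F$ is \emph{SAP} if every clopen subset of $X_F$ has the form $H_F(c)$.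

\begin{theorem}\label{thm:B}
Let $(D,\sigma)$ have formally real fixed field $F$ and satisfy \eqref{eq:star}. If $F$ is SAP, then the Hermitian scheme of $(D,\sigma)$ is realizable by a field.
\end{theorem}

This is the program of the introduction. Adjoining $\sqrt z$ for a totally positive nonsquare $z$ doubles every ordering, so along the way we keep a continuous choice of one extension of each ordering of $F$. A new element such as $\sqrt{x^2+y^2}$, or $x-\sqrt{x^2+y^2}$, then has a clopen sign pattern on $X_F$, and SAP says that some element of $F$ has the same pattern.

We need one elementary fact. \emph{If $z\in L^*$ is not a square and $z>_P0$, then $P$ has exactly one extension to $L(\sqrt z)$ with $\sqrt z>0$, and exactly one with $\sqrt z<0$.} Extensions exist by sending $\sqrt z$ to either root of $z$ in a real closure of $(L,P)$. Once the sign of $\sqrt z$ is fixed, the sign of $a+b\sqrt z$ is determined directly unless $a$ and $b\sqrt z$ have opposite signs. In that case the sign of $a-b\sqrt z$ is determined, and $(a+b\sqrt z)(a-b\sqrt z)\in L$.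

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By \eqref{eq:star} the scheme is $S(F)$. Fix an algebraic closure $\bar F$ and consider pairs $(L,s)$, where $F\subset L\subset\bar F$ and $s:X_F\to X_L$ is a continuous map such that $s(P)$ extends $P$ for all $P$. Put $(L,s)\le(L',s')$ if $L\subset L'$ and $s'(P)$ extends $s(P)$ for all $P$. The pair $(F,\mathrm{id})$ is one such. For a nonempty chain $(L_\nu,s_\nu)$ let $L=\bigcup L_\nu$ and let $s(P)$ be the common extension of the $s_\nu(P)$. Then $s$ is continuous because $s^{-1}(H_L(z))=s_\nu^{-1}(H_{L_\nu}(z))$ for $z\in L_\nu^*$. By Zorn's lemma there is a maximal pair $(E,s)$. We claim that for $z\in E^*$,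
\begin{equation}\label{eq:squares}
z>_{s(P)}0\ \text{ for all }P\in X_F\quad\Longleftrightarrow\quad z\in E^{*2}.
\end{equation}
Squares are positive. Suppose $z$ is positive at all $s(P)$ but not a square, and let $L'=E(\sqrt z)$. By the fact above, restriction $H_{L'}(\sqrt z)\to H_E(z)$ is a continuous bijection of compact Hausdorff spaces, hence a homeomorphism. The image of $s$ lies in $H_E(z)$, and composing $s$ with the inverse homeomorphism gives a pair $(L',s')$ strictly above $(E,s)$, contradicting maximality.

For $z\in E^*$ the set $s^{-1}(H_E(z))$ is clopen, so by SAP there is $c\in F^*$ with $s(P)(z)=P(c)$ for all $P$. By Artin's theorem $[c]$ is determined by $z$. Put $\theta(z)=[c]$. Then $\theta:E^*\to g_F$ is a homomorphism with kernel $E^{*2}$ by \eqref{eq:squares}. On $F^*$ it is the map $c\mapsto[c]$, so it is surjective and $\theta(-1)=[-1]$. It follows that $E^*/E^{*2}\cong g_F$ and that every square class of $E$ has a representative in $F^*$.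

It remains to compare the maps $d$. Let $a,b\in F^*$. If $[b]\in d([a])$, then $b=s_1+at_1$ with $s_1,t_1\in\Sigma\cup\{0\}$. These are squares in $E$ by \eqref{eq:squares}, so $X^2+aY^2$ represents $b$ over $E$. Conversely, if $b=X^2+aY^2$ with $X,Y\in E$, then $b$ is positive at $s(P)$ whenever $a$ is, so $b>_P0$ whenever $a>_P0$, and $[b]\in d([a])$ by Lemma~\ref{lem:signs}(a). Hence $\theta$ induces an isomorphism from the scheme of $E$ onto $S(F)$.
\end{proof}

\begin{remark}\label{rem:needed}
Proposition~\ref{prop:key} fails for real valuations that are not admissible. Let $D=C((t))$ and $F=R((t))$, let $v$ be the $t$-adic valuation, and let $q^\pm$ be the two orderings of $F$, with $q^\pm(t)=\pm1$. The field $F_0=\mathbb Q(\sqrt2)$ also has exactly two orderings, separated by $\sqrt2$, so it is SAP. By Artin's theorem $g_F$ and $g_{F_0}$ embed in $\{\pm1\}^2$, so $[-1]\mapsto[-1]$, $[\sqrt2]\mapsto[t]$ is a group isomorphism, and it preserves $d$ by Lemma~\ref{lem:signs}(a). The proof of Theorem~\ref{thm:B} uses \eqref{eq:star} only in its first line, so it gives a field $E\supset F_0$ realizing $S(F_0)\cong S(F)$ with $\theta(\sqrt2)=[t]$. In $E$ the element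 $\sqrt2$ lies in $H$, its images under $\lambda_{q^+}$ and $\lambda_{q^-}$ have square $2$, and they have opposite signs. So $\lambda_{q^+}\ne\lambda_{q^-}$.
\end{remark}

\begin{proposition}\label{prop:curve}
A formally real, finitely generated extension $F$ of $R$ of transcendence degree $1$ is SAP.
\end{proposition}

\begin{proof}
It suffices to show that for $a,b\in F^*$ the set $H_F(a)\cap H_F(b)$ has the form $H_F(c)$. Indeed, the sets $H_F(c)$ are then closed under finite intersections and complements, hence under finite unions. They form a basis of the compact space $X_F$, so a clopen set is a finite union of them.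

In this proof forms are quadratic forms over fields. The signature of a diagonal form at $P$, the sum of the signs of its entries, is an isometry invariant. Let $\psi=\langle1,a,b,ab\rangle$. Its signature at $P$ is $(1+P(a))(1+P(b))$, which is $4$ on $H_F(a)\cap H_F(b)$ and $0$ elsewhere. Over any extension field where $\psi$ is isotropic it is hyperbolic: $\psi\cong\langle1,-1\rangle\perp\psi'$ with $\psi'$ binary of determinant $-1$ modulo squares, so $\psi'\cong\langle 1,-1\rangle$. If $\psi$ is isotropic over $F$, all its signatures vanish and $H_F(a)\cap H_F(b)=\varnothing=H_F(-1)$.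

Let $\psi$ be anisotropic over $F$. The field $F(\mathbf i)$ is a function field in one variable over the algebraically closed field $C$. By Tsen's theorem it is a $C_1$-field, so every quadratic form of dimension at least $3$ over it is isotropic, and $\psi$ is hyperbolic over $F(\mathbf i)$. Now let $\omega$ be any anisotropic form of positive dimension over $F$ that is hyperbolic over $F(\mathbf i)$, with bilinear form $\beta$. There is a nonzero vector $u+\mathbf iw$, with $u,w$ defined over $F$, such that
\[
0=\omega(u+\mathbf iw)=\omega(u)-\omega(w)+2\mathbf i\,\beta(u,w).
\]
So $\omega(u)=\omega(w)=:e$ and $u\perp w$. As $u,w$ are not both zero and $\omega$ is anisotropic, $e\neq0$. Hence $\omega\cong\langle e,e\rangle\perp\omega'$. Since $\langle e,e\rangle$ is hyperbolic over $F(\mathbf i)$, so is $\omega'$ by Witt cancellation. Applying this twice gives $\psi\cong\langle e,e,e',e'\rangle$ with $e,e'\in F^*$, whose signature at $P$ is $2(P(e)+P(e'))$. Where the signature is $4$, both $e$ and $e'$ are positive; where it is $0$, they have opposite signs. Therefore $H_F(a)\cap H_F(b)=H_F(ee')$.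
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:quat}]
For $\delta=2$ the scheme is not realizable by Proposition~\ref{prop:surface}. For $\delta=1$, condition \eqref{eq:star} holds by the theorem quoted at the beginning of Section~\ref{sec:surfaces}, and the scheme is realizable by Proposition~\ref{prop:curve} and Theorem~\ref{thm:B}. For $\delta=0$ the field $F$ is algebraic over $R$ and formally real, so $F=R$. Then $N(D^*)=R^{*2}$ and the Hermitian scheme is the scheme of the field $R$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BCR}
Bochnak, Coste and Roy, \emph{Real Algebraic Geometry}.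

\bibitem{Pfister}
Pfister, \emph{Invent. Math.} \textbf{4} (1967), 229--237.

\bibitem{QFS}
\emph{Quadratic Form Schemes}, \texttt{https://bibliotekanauki.pl/articles/723075.pdf}.

\end{thebibliography}
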